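\title{Uncountable almost disjoint families and linearly ordered Dedekind-finite sets}

\begin{abstract}
We show that the statement ``every infinite set has an almost disjoint family of cardinality $>\aleph_0$'' does not imply, in ZF, that every linearly ordered Dedekind-finite set is finite. The countermodels are symmetric extensions by a finite-support product of countably many copies of a poset of partial binary functions that has uncountable antichains below every condition. In such a model the set $A$ of generic functions is linearly ordered and Dedekind-finite, and every infinite set contains a copy of $\omega$ or a copy of a cone of $A$ with finitely many points removed. The set $A$ can be taken to be a set of reals. Alternatively, the reals can be kept well-orderable while every infinite set has an almost disjoint family of size $2^{\aleph_0}$. In all these models every set is linearly orderable.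
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in set theory without the Axiom of Choice. Let $X$ be an infinite set. An \emph{almost disjoint family} in $X$, or \emph{AD family}, is a family $\mathcal A$ of infinite subsets of $X$ such that $Y\cap Y'$ is finite for all distinct $Y,Y'\in\mathcal A$. We write $|\mathcal A|>\aleph_0$ if there is an injection $\omega\to\mathcal A$ but no bijection, and we say that $\mathcal A$ has size $2^{\aleph_0}$, or size $\lambda$ for an ordinal $\lambda$, if it is in bijection with $P(\omega)$, or with $\lambda$. A set is \emph{Dedekind-finite} if it has no countably infinite subset; equivalently, if it is not in bijection with a proper subset of itself. Consider the two statements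
\begin{itemize}
\item[$\mathbf H$:] every infinite set has an AD family $\mathcal A$ with $|\mathcal A|>\aleph_0$;
\item[$\mathbf L$:] every Dedekind-finite set that admits a linear order is finite.
\end{itemize}
Question~3 of \cite{AD} asks whether $\mathbf H$ implies $\mathbf L$. We show that the implication is not provable in ZF.

Two elementary facts of ZF locate the problem. The first shows that $\mathbf H$ says something only about infinite Dedekind-finite sets.

\begin{lemma}[ZF]\label{lem:tree}
If $\omega$ injects into $X$, then $X$ has an AD family of size $2^{\aleph_0}$, and $2^{\aleph_0}>\aleph_0$.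
\end{lemma}

\begin{proof}
The set $2^{<\omega}$ is countable, so there is an injection $g:2^{<\omega}\to X$. For $x\in2^\omega$ let $b_x=\{x\restriction n:n<\omega\}$. If $x\ne y$ first differ at $k$, then $b_x\cap b_y=\{x\restriction n:n\le k\}$ is finite. So $\{g[b_x]:x\in2^\omega\}$ is an AD family, injectively indexed by $2^\omega$. Finally $n\mapsto\{n\}$ injects $\omega$ into $P(\omega)$, and there is no bijection by Cantor's theorem.
\end{proof}

Thus $\mathbf H$ and $\mathbf L$ are both consequences of ``every Dedekind-finite set is finite,'' and the question compares two weakenings of that statement. Neither is empty in content. For instance, call an infinite set \emph{amorphous} if each of its subsets is finite or cofinite. Two infinite subsets of an amorphous set are cofinite and so have infinite intersection; its AD families have at most one member, and $\mathbf H$ fails.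

The second fact shows how much $\mathbf H$ demands of a counterexample to $\mathbf L$. On $\omega$, almost disjointness is far more generous than disjointness. On a linearly ordered Dedekind-finite set this advantage disappears, at least for well-orderable families.

\begin{lemma}[ZF]\label{lem:disjoint}
Let $(X,<)$ be a linearly ordered Dedekind-finite set and let $\{Y_\alpha:\alpha<\theta\}$ be an injectively enumerated AD family in $X$. Then there is a finite $Z\subseteq X$ such that the infinite sets $Y_\alpha\setminus Z$ are pairwise disjoint.
\end{lemma}

\begin{proof}
Let $Z=\bigcup_{\alpha<\beta<\theta}(Y_\alpha\cap Y_\beta)$. For $z\in Z$ let $(\alpha,\beta)$ be the lexicographically least pair with $\alpha<\beta$ and $z\in Y_\alpha\cap Y_\beta$, and let $k$ be the number of elements of the finite set $Y_\alpha\cap Y_\beta$ below $z$. The map $z\mapsto(\alpha,\beta,k)$ is injective, so $Z$ is well-orderable. An infinite well-orderable set has a countably infinite subset, so $Z$ is finite.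
\end{proof}

So if a well-orderable family witnesses $\mathbf H$ for an infinite linearly ordered Dedekind-finite set $X$, then $X$ maps onto an uncountable ordinal $\theta$ with infinite fibers (send $Y_\alpha\setminus Z$ to $\alpha$ and all other points to $0$), although not even $\omega$ injects into $X$; and $\mathbf H$ makes its demand again of every infinite subset of $X$. One could guess that this is too much to ask, and the first model one would try supports the guess: when $\omega$ Cohen reals are added and their enumeration is forgotten, the set of these reals has only countable AD families (Remark~\ref{rem:hyp}). The guess is nevertheless wrong.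

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{ZFC}$. There is a symmetric extension $N\models\mathrm{ZF}$ of $V$ in which $\mathbf H$ holds and there is an infinite Dedekind-finite set $A$ with a linear order. More precisely, in $N$ every infinite set either contains a countably infinite set (so has an AD family of size $2^{\aleph_0}$) or has a pairwise disjoint family of infinite subsets of size $\lambda$, where $\lambda$ is an ordinal with $|\lambda|>\aleph_0$ in $N$.
\end{theorem}

All forcing is over a ground model $V$ of ZFC. We write as if $V$ were countable and transitive; the Boolean-valued reading is the usual one. Since $\mathrm{Con}(\mathrm{ZF})$ implies $\mathrm{Con}(\mathrm{ZFC})$, and since ZF is ZFA together with ``there are no atoms,'' Theorem~\ref{thm:main} has the following consequence.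

\begin{corollary}\label{cor:answer}
If ZF is consistent, then neither ZF nor ZFA proves that $\mathbf H$ implies $\mathbf L$.
\end{corollary}

The construction has a parameter, a poset $Q$, and different choices give stronger conclusions.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] In Theorem~\ref{thm:main}, $A$ can be a set of reals. So $\mathbf H$ does not even imply ``every Dedekind-finite set of reals is finite.''
\item[(b)] Let $\mu>2^{\aleph_0}$ be regular in $V$. Then $N$ can be chosen so that $V_\alpha^N=V_\alpha^V$ whenever $|V_\alpha|^V<\mu$ (so $V_\alpha^N$, and in particular $\mathbb R$, is well-orderable in $N$), every infinite Dedekind-finite set has a pairwise disjoint family of infinite subsets of size $\mu$, and every infinite set has an AD family of size $2^{\aleph_0}$. Still, some infinite linearly ordered set is Dedekind-finite.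
\item[(c)] In all these models, that is, in every model $N$ constructed in Section~\ref{sec:model}, every set injects into $[A]^{<\omega}\times\mathrm{Ord}$. Hence every set is linearly orderable, and every family of nonempty finite sets has a choice function.
\end{enumerate}
\end{theorem}

The size $2^{\aleph_0}$ in (b) is optimal, since an AD family in $\omega$ injects into $P(\omega)$.

\subsection*{The idea}
Lemma~\ref{lem:disjoint} suggests looking for a linear order that splits everywhere into uncountably many infinite pieces. Suppose that $A\subseteq2^{\omega_1}$ and that for every $q\in2^{<\omega_1}$ the \emph{cone} $B_q=\{r\in A:q\subseteq r\}$ is infinite. Then $A$ is linearly ordered lexicographically. For $\xi<\omega_1$ let $q_\xi=q^\frown0^\xi{}^\frown1$ be $q$ followed by $\xi$ zeros and a one. If $\xi<\eta$, then at the place $\operatorname{dom}q+\xi$ the function $q_\xi$ has value $1$ and $q_\eta$ has value $0$, so $B_{q_\xi}\cap B_{q_\eta}=\emptyset$. Thus every cone, even after finitely many points are deleted, contains $\aleph_1$ pairwise disjoint infinite sets. It therefore suffices to find a model in which $A$ is Dedekind-finite and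
\begin{quote}
every infinite set contains a copy of $\omega$ or a copy of $B_q\setminus C$ for some $q$ and some finite $C$.
\end{quote}
We add generic functions $r_0,r_1,\dots$ and pass to an inner model $N$ that contains each $r_i$ and the set $A=\{r_i:i<\omega\}$ but not the enumeration. Two points need care. In the full generic extension $A$ is countable and carries $\omega_1^V$ disjoint nonempty subsets, so $\omega_1^V$ is collapsed there; we must show that it stays uncountable in $N$. And the displayed dichotomy concerns all sets of $N$, most of which have no visible relation to $A$.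

Section~\ref{sec:posets} isolates what is needed of the poset, Section~\ref{sec:model} builds $N$ and analyzes $A$, Section~\ref{sec:dichotomy} proves the dichotomy, and Sections~\ref{sec:proofs} and~\ref{sec:least} derive the theorems. Section~\ref{sec:converse} shows that the converse implication fails in ZFA.

\section{Posets of partial binary functions}\label{sec:posets}

In this section we work in $V$. Let $\mu\ge\omega$ and $\lambda>\omega$ be cardinals. Let $Q$ be a nonempty set of partial functions $\mu\to2$, ordered by reverse inclusion, so that $q'\le q$ means $q'\supseteq q$. Two partial functions $q,q'$ \emph{conflict} if $q\cup q'$ is not a function, that is, if $q(\xi)\ne q'(\xi)$ for some $\xi\in\operatorname{dom}q\cap\operatorname{dom}q'$. We consider four conditions.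
\begin{itemize}
\item[(S0)] For all $q\in Q$ and $\xi<\mu$ there is $q'\supseteq q$ in $Q$ with $\xi\in\operatorname{dom}q'$.
\item[(S1)] For all $q,q'\in Q$ there is $q''\supseteq q'$ in $Q$ such that $q''\supseteq q$ or $q''$ conflicts with $q$.
\item[(S2)] For every $q\in Q$ there are pairwise conflicting $q_\xi\supseteq q$ in $Q$, for $\xi<\lambda$.
\item[(S3)] For every $n<\omega$, forcing with $Q^n$ (ordered coordinatewise) adds no surjection $\omega\to\lambda$.
\end{itemize}
Condition (S0) makes a generic function total. Condition (S1) makes the generic function determine the generic filter, so that properties of generics can be read off cones. Condition (S2) splits every cone into $\lambda$ pieces, and (S3) keeps $\lambda$ uncountable in the presence of finitely many generics.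

\begin{example}\label{ex:closed}
Let $\mu$ be regular and uncountable, $\lambda=\mu$, and let $Q=2^{<\mu}$ be the set of functions $q:\alpha\to2$ with $\alpha<\mu$. For (S0), extend $q$ by zeros. For (S1), two elements $q,q'$ either conflict, and then $q''=q'$ works, or one contains the other, and then $q''=q\cup q'$ works. For (S2) take $q_\xi=q^\frown0^\xi{}^\frown1$, which conflict pairwise by the computation in the introduction. For (S3), since $\mu$ is regular, the coordinatewise union of a decreasing sequence in $Q^n$ of length less than $\mu$ lies in $Q^n$. So $Q^n$ is ${<}\mu$-closed, and a ${<}\mu$-closed poset adds no new function from an ordinal below $\mu$ to the ordinals.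
\end{example}

To obtain a set of reals we need $\mu=\omega$. Finite conditions are then too few for (S2), so we allow infinite ones.

\begin{example}[Silver forcing]\label{ex:silver}
Let $\mu=\omega$, $\lambda=2^{\aleph_0}$, and let $Q$ be the set of all partial functions $q:\omega\to2$ with $\omega\setminus\operatorname{dom}q$ infinite. Adding finitely many points to the domain of a condition, or shrinking the domain, gives a condition; the first operation yields (S0).

For (S1), let $q,q'\in Q$. If they conflict, take $q''=q'$. If they do not conflict and $\omega\setminus\operatorname{dom}(q\cup q')$ is infinite, take $q''=q\cup q'$. In the remaining case $q$ and $q'$ have no common extension although they do not conflict. The infinite set $\omega\setminus\operatorname{dom}q'$ is the union of the finite set $\omega\setminus\operatorname{dom}(q\cup q')$ and $\operatorname{dom}q\setminus\operatorname{dom}q'$, so there is $\xi\in\operatorname{dom}q\setminus\operatorname{dom}q'$, and $q''=q'\cup\{(\xi,1-q(\xi))\}$ conflicts with $q$.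

For (S2), list $\omega\setminus\operatorname{dom}q$ as $d_0<d_1<\cdots$ and for $x\in2^\omega$ put $q_x=q\cup\{(d_{2n},x(n)):n<\omega\}$. The domain of $q_x$ omits every $d_{2n+1}$, so $q_x\in Q$, and if $x(n)\ne y(n)$ then $q_x$ and $q_y$ conflict at $d_{2n}$. Condition (S3) follows from the next lemma, because a countable set in $V$ does not contain the uncountable cardinal $\lambda$.
\end{example}

\begin{lemma}\label{lem:fusion}
Let $Q$ be as in Example~\ref{ex:silver} and $n<\omega$. If $\bar h\in Q^n$ forces that $\dot f$ is a function from $\omega$ to the ordinals, then there are $\bar g\le\bar h$ and a countable set $C\in V$ such that $\bar g$ forces $\operatorname{ran}\dot f\subseteq C$.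
\end{lemma}

\begin{proof}
One would like to decide $\dot f(0),\dot f(1),\dots$ along a decreasing sequence, but the union of the sequence may have cofinite domain. We therefore reserve, in each coordinate $j<n$, a growing finite set of places that stay undefined forever, and at each stage we decide the next value of $\dot f$ for every way of filling the reserved places.

We construct a decreasing sequence $\bar g^m=(g^m_j)_{j<n}$ in $Q^n$ and sets $u^m_j\subseteq\omega\setminus\operatorname{dom}g^m_j$ with $|u^m_j|=m$ and $u^m_j\subseteq u^{m+1}_j$. Start with $\bar g^0=\bar h$ and $u^0_j=\emptyset$. At stage $m$, list the finitely many tuples $\bar\sigma=(\sigma_j)_{j<n}$ with $\sigma_j:u^m_j\to2$, and treat them one after another while maintaining a current condition $\bar g\le\bar g^m$ with $\operatorname{dom}g_j\cap u^m_j=\emptyset$, initially $\bar g^m$. To treat $\bar\sigma$, choose $\bar k\le(g_j\cup\sigma_j)_{j<n}$ and an ordinal $\gamma(m,\bar\sigma)$ such that $\bar k$ forces $\dot f(m)=\gamma(m,\bar\sigma)$, and replace $g_j$ by $k_j\restriction(\operatorname{dom}k_j\setminus u^m_j)$. The new condition extends the old one, avoids $u^m_j$, and its union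 with $\sigma_j$ is $k_j$. Let $\bar g^{m+1}$ be the final current condition. Then for every $\bar\sigma$,
\[
(g^{m+1}_j\cup\sigma_j)_{j<n}\ \text{ forces }\ \dot f(m)=\gamma(m,\bar\sigma).
\]
Let $u^{m+1}_j$ be $u^m_j$ together with one point outside $\operatorname{dom}g^{m+1}_j\cup u^m_j$.

Put $g_j=\bigcup_mg^m_j$. For $m\le m'$ the domain of $g^{m'}_j$ misses $u^{m'}_j\supseteq u^m_j$, so $\operatorname{dom}g_j$ misses the infinite set $\bigcup_mu^m_j$, and $\bar g=(g_j)_{j<n}$ is in $Q^n$. Let $C$ be the countable set of all $\gamma(m,\bar\sigma)$. Given $m$ and $\bar k\le\bar g$, extend each $k_j$ by finitely many points so that $u^m_j\subseteq\operatorname{dom}k_j$, and let $\sigma_j=k_j\restriction u^m_j$. Then $k_j\supseteq g^{m+1}_j\cup\sigma_j$, so the extended $\bar k$ forces $\dot f(m)\in C$. By density, $\bar g$ forces $\dot f(m)\in C$ for every $m$.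
\end{proof}

\section{The symmetric model}\label{sec:model}

Fix $\mu$, $\lambda$ and $Q$ satisfying (S0)--(S3). Let $P$ be the set of functions $p$ from finite subsets of $\omega$ to $Q$, with $p'\le p$ if $\operatorname{dom}p'\supseteq\operatorname{dom}p$ and $p'(i)\supseteq p(i)$ for all $i\in\operatorname{dom}p$. The largest condition is $1=\emptyset$. The letters $b,c,d,e$ denote finite subsets of $\omega$.

\subsection{Names, supports and the forcing relation}
The group $\mathrm{Sym}(\omega)$ of all permutations of $\omega$ in $V$ acts on $P$ by automorphisms: $\pi p$ has domain $\pi[\operatorname{dom}p]$ and $(\pi p)(\pi i)=p(i)$. It acts on $P$-names by $\pi\dot x=\{(\pi\dot y,\pi p):(\dot y,p)\in\dot x\}$. Let $\mathrm{fix}(e)=\{\pi:\pi\restriction e=\mathrm{id}\}$. Any injection between finite subsets of $\omega$ extends to a permutation that moves finitely many points; in particular, if $i_1,\dots,i_m$ are distinct and outside $e$, and so are $j_1,\dots,j_m$, then some $\pi\in\mathrm{fix}(e)$ has $\pi i_l=j_l$ for all $l$.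

A name $\dot x$ \emph{has support} $e$ if $\pi\dot x=\dot x$ for all $\pi\in\mathrm{fix}(e)$. The class $\mathrm{HS}$ of \emph{hereditarily symmetric} names is defined by recursion: $\dot x\in\mathrm{HS}$ if $\dot x$ has some finite support and $\dot y\in\mathrm{HS}$ for all $(\dot y,p)\in\dot x$. From $\pi\,\mathrm{fix}(e)\,\pi^{-1}=\mathrm{fix}(\pi[e])$ and $\mathrm{fix}(e)\cap\mathrm{fix}(e')=\mathrm{fix}(e\cup e')$ we see that the groups $\mathrm{fix}(e)$ generate a normal filter of subgroups, and that
\begin{equation}\label{eq:move}
\text{if $\dot x$ has support $e$, then $\pi\dot x$ has support $\pi[e]$ and depends only on $\pi\restriction e$.}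
\end{equation}
For the last clause, note that if $\pi\restriction e=\pi'\restriction e$ then $\pi^{-1}\pi'\in\mathrm{fix}(e)$. It follows by induction that $\pi[\mathrm{HS}]=\mathrm{HS}$. The \emph{rank} of a name is $\operatorname{rk}\dot x=\sup\{\operatorname{rk}\dot y+1:(\dot y,p)\in\dot x\}$. Permutations preserve rank, and the names of rank at most $\beta$ form a set in $V$.

For a set $S\in V$ of names let $S^\bullet=\{(\dot x,1):\dot x\in S\}$, a name for the set of values of members of $S$. Then $\pi(S^\bullet)=(\pi[S])^\bullet$. Hence if $S\subseteq\mathrm{HS}$ and $\pi[S]=S$ for all $\pi\in\mathrm{fix}(e)$, then $S^\bullet\in\mathrm{HS}$ has support $e$. Iterating this operation gives a name $\langle\dot x_1,\dots,\dot x_m\rangle^\bullet$ for the tuple of values, with $\pi\langle\dot x_1,\dots,\dot x_m\rangle^\bullet=\langle\pi\dot x_1,\dots,\pi\dot x_m\rangle^\bullet$. The canonical names $\check a$ of sets $a\in V$ are fixed by every $\pi$.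

For a $V$-generic filter $G$ on $P$ let $N_G=\{\dot x^G:\dot x\in\mathrm{HS}\}$. This is a transitive model of ZF with $V\subseteq N_G\subseteq V[G]$; see \cite[Ch.~15]{JechST} and \cite[Ch.~5]{JechAC}. From now on, for names $\dot x_1,\dots,\dot x_m\in\mathrm{HS}$, the notation $p\Vdash\varphi(\dot x_1,\dots,\dot x_m)$ refers to truth in the symmetric model: it means that $N_{G}\models\varphi(\dot x_1^{G},\dots,\dot x_m^{G})$ for every generic $G\ni p$. This relation is given by the usual recursion with quantifiers ranging over $\mathrm{HS}$, so it is definable in $V$ and has the usual properties: $N_G\models\varphi(\dot x_1^G,\dots,\dot x_m^G)$ if and only if some $p\in G$ forces $\varphi(\dot x_1,\dots,\dot x_m)$, and if $p$ does not force $\varphi$ then some $p'\le p$ forces $\neg\varphi$. The \emph{Symmetry Lemma} states that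
\[
p\Vdash\varphi(\dot x_1,\dots,\dot x_m)\iff\pi p\Vdash\varphi(\pi\dot x_1,\dots,\pi\dot x_m).
\]
It holds because $G\mapsto\pi[G]$ permutes the generic filters, $(\pi\dot x)^{\pi[G]}=\dot x^G$ by induction on rank, and so $N_{\pi[G]}=N_G$.

Fix a generic $G$ and let $N=N_G$. A set $y\in N$ is \emph{$e$-supported} if $y=\dot y^G$ for some $\dot y\in\mathrm{HS}$ with support $e$. Every element of $N$ is $e$-supported for some $e$, and then $e'$-supported for every $e'\supseteq e$. This notion is defined in $V[G]$, not in $N$: we use it from outside to prove that certain objects exist in $N$.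

\subsection{The generic points}
Let $r_i=\bigcup\{p(i):p\in G,\ i\in\operatorname{dom}p\}$, with the name
\[
\dot r_i=\{(\langle\check\xi,\check k\rangle^\bullet,p):p\in P,\ i\in\operatorname{dom}p,\ (\xi,k)\in p(i)\}.
\]
Since $(\pi p)(\pi i)=p(i)$, we have $\pi\dot r_i=\dot r_{\pi i}$. So $\dot r_i\in\mathrm{HS}$ has support $\{i\}$, and $\dot A=\{\dot r_i:i<\omega\}^\bullet\in\mathrm{HS}$ has support $\emptyset$. Let
\[
A=\dot A^G=\{r_i:i<\omega\},\qquad R_c=\{r_k:k\in c\},\qquad B_q=\{r\in A:q\subseteq r\}\quad(q\in Q).
\]
The set $A$ and all elements of $V$ are $\emptyset$-supported, and $R_c$, with the name $\{\dot r_k:k\in c\}^\bullet$, is $c$-supported. The map $q\mapsto B_q$ is defined in $N$ from $A$ and $Q$, so it belongs to $N$.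

\begin{lemma}\label{lem:points}
\begin{enumerate}
\item[(i)] Each $r_i$ is a function $\mu\to2$, and $r_i\ne r_j$ for $i\ne j$.
\item[(ii)] $G=\{p\in P:p(i)\subseteq r_i\text{ for all }i\in\operatorname{dom}p\}$.
\item[(iii)] Each cone $B_q$ is infinite.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $Q\ne\emptyset$, any condition can be extended to have given indices in its domain.

(i) Any two conditions in $G$ have a common extension, so $r_i$ is a function, and it is total by (S0) and density. Let $i\ne j$ be in $\operatorname{dom}p$. By (S2) there are $q_0,q_1\supseteq p(i)$ with $q_0(\xi)\ne q_1(\xi)$ for some $\xi$. By (S0) there is $q'\supseteq p(j)$ with $\xi\in\operatorname{dom}q'$. One of $q_0,q_1$ disagrees with $q'$ at $\xi$; replace $p(i)$ by it and $p(j)$ by $q'$. So the conditions $p'$ with $p'(i)$ and $p'(j)$ in conflict are dense, and $r_i\ne r_j$.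

(ii) If $p\in G$ then $p(i)\subseteq r_i$ by definition. Conversely, let $q\in Q$ and $q\subseteq r_i$. By (S1), the conditions $p'$ with $i\in\operatorname{dom}p'$ such that $p'(i)\supseteq q$ or $p'(i)$ conflicts with $q$ are dense. Take such a $p'\in G$. Both $p'(i)$ and $q$ are contained in the function $r_i$, so they do not conflict. Hence $p'\le\{(i,q)\}$ and $\{(i,q)\}\in G$. Now if $p(i)\subseteq r_i$ for all $i\in\operatorname{dom}p$, the finitely many conditions $\{(i,p(i))\}$ lie in $G$; a common extension in $G$ extends $p$, so $p\in G$.

(iii) Given $p$ and $n$, choose $i>n$ outside $\operatorname{dom}p$; then $p\cup\{(i,q)\}\le p$. By density, $q\subseteq r_i$ for infinitely many $i$, and the $r_i$ are distinct by (i). A set that is infinite in $V[G]$ is infinite in $N$.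
\end{proof}

\subsection{Three properties of supports}
The first lemma says that a statement about names with support $e$ is decided by the coordinates in $e$.

\begin{lemma}[Restriction]\label{lem:restriction}
If $\dot x_1,\dots,\dot x_m\in\mathrm{HS}$ have support $e$ and $p\Vdash\varphi(\dot x_1,\dots,\dot x_m)$, then $p\restriction e\Vdash\varphi(\dot x_1,\dots,\dot x_m)$.
\end{lemma}

\begin{proof}
Otherwise some $p'\le p\restriction e$ forces $\neg\varphi(\dot x_1,\dots,\dot x_m)$. Choose $\pi\in\mathrm{fix}(e)$ that maps $\operatorname{dom}p\setminus e$ to a set disjoint from $\operatorname{dom}p'$. By symmetry $\pi p\Vdash\varphi(\dot x_1,\dots,\dot x_m)$. On $e$ the condition $\pi p$ equals $p\restriction e$, which $p'$ extends, and outside $e$ the domains of $\pi p$ and $p'$ are disjoint. So $p'\cup(\pi p\restriction(\omega\setminus e))$ extends both and forces $\varphi$ and $\neg\varphi$.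
\end{proof}

The second lemma lets us compute supports of sets without writing names.

\begin{lemma}[Definability]\label{lem:def}
Let $z_1,\dots,z_m$ be $c$-supported and let $y$ be the unique element of $N$ with $N\models\varphi(y,z_1,\dots,z_m)$. Then $y$ is $c$-supported. Moreover, if a $c$-supported set $y$ has a name in $\mathrm{HS}$ of rank at most $\beta$, then it has a name in $\mathrm{HS}$ of rank at most $\beta$ with support $c$.
\end{lemma}

\begin{proof}
Let $\dot z_l$ be names of $z_l$ with support $c$, and let $\dot y_0\in\mathrm{HS}$ be any name of $y$, of rank at most $\beta$. Every element of $y$ is $\dot t^G$ for some $(\dot t,p)\in\dot y_0$, so it has a name in $\mathrm{HS}$ of rank below $\beta$. Let $\psi(t,\bar z)$ be the formula $\exists w\,(\varphi(w,\bar z)\wedge t\in w)$, so that $N\models\psi(t,z_1,\dots,z_m)$ if and only if $t\in y$. In $V$ define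
\[
\dot y=\{(\dot t,p):\dot t\in\mathrm{HS},\ \operatorname{rk}\dot t<\beta,\ p\Vdash\psi(\dot t,\dot z_1,\dots,\dot z_m)\}.
\]
If $(\dot t,p)\in\dot y$ and $\pi\in\mathrm{fix}(c)$, then $\pi p\Vdash\psi(\pi\dot t,\dot z_1,\dots,\dot z_m)$, so $(\pi\dot t,\pi p)\in\dot y$. Applying this also to $\pi^{-1}$ gives $\pi\dot y=\dot y$. Thus $\dot y\in\mathrm{HS}$ has support $c$ and rank at most $\beta$. If $(\dot t,p)\in\dot y$ and $p\in G$, then $\dot t^G\in y$. If $t\in y$, take a name $\dot t\in\mathrm{HS}$ of rank below $\beta$ and $p\in G$ forcing $\psi(\dot t,\dot z_1,\dots,\dot z_m)$; then $(\dot t,p)\in\dot y$. So $\dot y^G=y$. For the last sentence of the lemma, apply this to the formula $y=z_1$ with $z_1=y$.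
\end{proof}

The third lemma is the main tool. It says that, over $c$-supported parameters, $N$ cannot distinguish a tuple of points of $A\setminus R_c$ from any other injective tuple in sufficiently small cones around them. The Symmetry Lemma alone moves a forced statement to a condition $\pi p$; part (ii) of Lemma~\ref{lem:points}, and with it (S1), is what puts $\pi p$ back into the same filter $G$.

\begin{lemma}[Transfer]\label{lem:transfer}
Let $z_1,\dots,z_n$ be $c$-supported, let $i_1,\dots,i_m$ be distinct and outside $c$, and suppose $N\models\varphi(z_1,\dots,z_n,r_{i_1},\dots,r_{i_m})$. Then there are $q_1,\dots,q_m\in Q$ with $q_l\subseteq r_{i_l}$ such that $N\models\varphi(z_1,\dots,z_n,a_1,\dots,a_m)$ whenever $a_1,\dots,a_m$ are distinct and $a_l\in B_{q_l}\setminus R_c$ for all $l$.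
\end{lemma}

\begin{proof}
Take names $\dot z_k$ with support $c$ and $p\in G$ forcing $\varphi(\dot z_1,\dots,\dot z_n,\dot r_{i_1},\dots,\dot r_{i_m})$. Extend $p$ within $G$ so that its domain contains $i_1,\dots,i_m$, and then restrict it to $c\cup\{i_1,\dots,i_m\}$. The result, again called $p$, is in $G$ and forces the same statement by Lemma~\ref{lem:restriction}. Let $q_l=p(i_l)\subseteq r_{i_l}$. Given $a_1,\dots,a_m$ as in the statement, write $a_l=r_{j_l}$ with $j_1,\dots,j_m$ distinct and outside $c$, and choose $\pi\in\mathrm{fix}(c)$ with $\pi i_l=j_l$. Then
\[
\pi p=(p\restriction c)\cup\{(j_1,q_1),\dots,(j_m,q_m)\}.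
\]
This condition is in $G$ by Lemma~\ref{lem:points}(ii), and it forces $\varphi(\dot z_1,\dots,\dot z_n,\dot r_{j_1},\dots,\dot r_{j_m})$.
\end{proof}

\subsection{Ordinals, cones, and the set $A$}
In $V[G]$ the ordinal $\lambda$ is countable: for $q_\xi$ as in (S2), the map $\xi\mapsto\min\{i:q_\xi\subseteq r_i\}$ is an injection $\lambda\to\omega$. This map uses the enumeration of $A$. A function into the ordinals that belongs to $N$ depends on finitely many coordinates only, and here (S3) applies.

\begin{lemma}\label{lem:ordinals}
Let $f\in N$ be an $e$-supported function from an ordinal $\delta$ to the ordinals. Then $f\in V[G_e]$, where $G_e=\{p\in G:\operatorname{dom}p\subseteq e\}$, and $V[G_e]$ is a generic extension of $V$ by $Q^{|e|}$. Consequently there is no surjection $\omega\to\lambda$ in $N$, and $|\lambda|>\aleph_0$ in $N$.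
\end{lemma}

\begin{proof}
Let $P_e=\{p\in P:\operatorname{dom}p\subseteq e\}$, let $\dot f$ be a name of $f$ with support $e$, and let $\gamma$ bound the range of $f$. The set $T$ of all $(p,\xi,\alpha)\in P_e\times\delta\times\gamma$ with $p\Vdash\langle\check\xi,\check\alpha\rangle^\bullet\in\dot f$ is in $V$. If $f(\xi)=\alpha$, some $p\in G$ forces this, and then $p\restriction e\in G_e$ forces it by Lemma~\ref{lem:restriction}. Hence $f(\xi)=\alpha$ if and only if $(p,\xi,\alpha)\in T$ for some $p\in G_e$, and $f\in V[G_e]$.

The set $G_e=\{p\restriction e:p\in G\}$ is a filter on $P_e$. If $D\in V$ is dense in $P_e$, then the set of $p\in P$ extending some member of $D$ is dense in $P$: given $p$, take $p'\le p\restriction e$ in $D$ and pass to $p'\cup(p\restriction(\omega\setminus e))$. So $G$ contains a member of $D$, and $G_e$ is generic for $P_e$. The conditions with domain exactly $e$ are dense in $P_e$ and form a copy of $Q^{|e|}$. By (S3), $f$ is not a surjection $\omega\to\lambda$. Since $\omega\subseteq\lambda$, this gives $|\lambda|>\aleph_0$ in $N$.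
\end{proof}

\begin{lemma}\label{lem:cones}
Let $X\in N$, $q\in Q$, let $C\subseteq A$ be finite, and let $g\in N$ be an injection $B_q\setminus C\to X$. Then in $N$ the set $X$ has a pairwise disjoint family of infinite subsets of size $\lambda$.
\end{lemma}

\begin{proof}
Take $(q_\xi)_{\xi<\lambda}\in V$ from (S2). The cones $B_{q_\xi}\subseteq B_q$ are infinite by Lemma~\ref{lem:points}(iii), and they are pairwise disjoint because no function contains two conflicting conditions. The map $\xi\mapsto g[B_{q_\xi}\setminus C]$ is in $N$; its values are infinite and pairwise disjoint, so it is injective.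
\end{proof}

\begin{lemma}\label{lem:A}
The point $r_i$ is $e$-supported if and only if $i\in e$. In $N$, the set $A$ is infinite, linearly ordered and Dedekind-finite.
\end{lemma}

\begin{proof}
If $i\in e$, then $\dot r_i$ has support $e$. Suppose $i\notin e$ and $z=r_i$ is $e$-supported. Lemma~\ref{lem:transfer}, applied to the statement $z=r_i$, gives $q$ with $z=a$ for all $a\in B_q\setminus R_e$, which is impossible since $B_q\setminus R_e$ is infinite.

The set $A$ is infinite since it contains the cones. By Lemma~\ref{lem:points}(i) it consists of total functions $\mu\to2$, so it is linearly ordered by letting $r<r'$ if $r(\xi)<r'(\xi)$ for the least $\xi$ with $r(\xi)\ne r'(\xi)$. Let $f:\omega\to A$ be in $N$, say $e$-supported. Each value $f(n)$ is defined from $f$ and $n$, so it is $e$-supported by Lemma~\ref{lem:def} and lies in the finite set $R_e$. So $f$ is not injective.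
\end{proof}

We can now verify the dichotomy, and with it $\mathbf H$, in the simplest case, that of a subset of $A$.

\begin{example}\label{ex:subsets}
Let $Y\in N$ be an infinite subset of $A$, say $c$-supported. Since $R_c$ is finite, there is $i\notin c$ with $r_i\in Y$. Lemma~\ref{lem:transfer}, applied to the statement $r_i\in Y$, gives $q\subseteq r_i$ with $B_q\setminus R_c\subseteq Y$. By Lemmas~\ref{lem:cones} and~\ref{lem:ordinals}, $Y$ has a pairwise disjoint family of infinite subsets of size $|\lambda|>\aleph_0$. For $Q=2^{<\omega_1}$ these are the sets $B_{q^\frown0^\xi{}^\frown1}\setminus R_c$.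
\end{example}

\begin{remark}[The roles of (S2) and (S3)]\label{rem:hyp}
Lemmas~\ref{lem:points}, \ref{lem:restriction}, \ref{lem:def}, \ref{lem:transfer}, \ref{lem:A} and the inclusion $B_q\setminus R_c\subseteq Y$ in Example~\ref{ex:subsets} use only (S0), (S1) and the existence of two conflicting extensions of every condition. Assume just this, and let $\mathcal A\in N$ be an AD family in $A$. Fix a well-ordering of $Q$ in $V$ and for $Y\in\mathcal A$ let $q_Y$ be the least $q$ with $B_q\setminus Y$ finite. If $Y\ne Y'$, then $q_Y$ and $q_{Y'}$ have no common extension $q\in Q$, since otherwise $Y\cap Y'$ would contain all but finitely many points of the infinite set $B_q$. So $Y\mapsto q_Y$ injects $\mathcal A$ into an antichain of $Q$, and if $Q$ is countable in $N$ then $\mathbf H$ fails for $A$.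

This happens for Cohen forcing $Q=2^{<\omega}$. Here (S0) and (S1) hold as in Example~\ref{ex:closed}, and (S3) holds for every uncountable $\lambda$, since countably many conditions decide only countably many values; only (S2) fails. It also happens when only (S3) fails. Identify $\mu=\omega_1$ with $\omega\times\omega_1$, and for $s:n\to\omega_1$ let $q_s:n\times\omega_1\to2$ be the characteristic function of the graph of $s$. If $s\subseteq t$ then $q_s\subseteq q_t$, and if $s(k)\ne t(k)$ then $q_s,q_t$ conflict at $(k,s(k))$. So $Q=\{q_s:s\in\omega_1^{<\omega}\}$ satisfies (S0), (S1), and (S2) with $\lambda=\omega_1$ via the one-step extensions of $s$. But by density $r_0\in N$ is the characteristic function of the graph of a surjection $\omega\to\omega_1^V$, and $Q$ is in bijection with $\omega_1^V$ in $V$, so $Q$ is countable in $N$.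
\end{remark}

\section{The dichotomy for arbitrary sets}\label{sec:dichotomy}

For a general $X\in N$ there is no inclusion map to transfer, so we have to produce a function from part of $A$ to $X$. A name provides one: if an element $x$ depends on the point $r_i$, substitute other points for $r_i$.

\begin{lemma}[Substitution]\label{lem:subst}
Let $i_1,\dots,i_m$ be distinct and outside $c$, and let $x$ be $(c\cup\{i_1,\dots,i_m\})$-supported. Then there is a $c$-supported function $F\in N$, whose domain is the set of injective $m$-tuples from $A\setminus R_c$, such that $F(r_{i_1},\dots,r_{i_m})=x$.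
\end{lemma}

\begin{proof}
Let $\dot x$ be a name of $x$ with support $c\cup\{i_1,\dots,i_m\}$ and put
\[
\dot F=\bigl\{\langle\langle\dot r_{\pi i_1},\dots,\dot r_{\pi i_m}\rangle^\bullet,\pi\dot x\rangle^\bullet:\pi\in\mathrm{fix}(c)\bigr\}^\bullet,\qquad F=\dot F^G.
\]
An element $\sigma\in\mathrm{fix}(c)$ sends the member indexed by $\pi$ to the member indexed by $\sigma\pi$, so $\dot F\in\mathrm{HS}$ has support $c$. If $r_{\pi i_l}=r_{\pi'i_l}$ for all $l$, then $\pi i_l=\pi'i_l$ by Lemma~\ref{lem:points}(i), so $\pi\dot x=\pi'\dot x$ by \eqref{eq:move}; hence $F$ is a function. The tuples $(\pi i_1,\dots,\pi i_m)$ with $\pi\in\mathrm{fix}(c)$ are exactly the injective tuples outside $c$, which gives the domain, and $\pi=\mathrm{id}$ gives the value $x$.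
\end{proof}

Such an $F$ need not be injective, for two different reasons. With several variables it can be symmetric, as $F(r,r')=\{r,r'\}$ is. We avoid this by freezing all points but one: for $X=[A]^2$ and $x=\{r_0,r_1\}$ we take $c=\{1\}$ and the map $r\mapsto\{r,r_1\}$, which is injective on $A\setminus\{r_1\}$. This is the source of the finite set $C$ below. With one variable $F$ can be constant on cones, as $F(r)=\min\{\xi:r(\xi)=1\}$ is for $Q=2^{<\omega_1}$. But then the value $F(r_i)$ is defined from $F$ and a condition in $V$, and so does not depend on $r_i$ at all. The proof below shows that in one variable this is the only obstruction, and it chooses $c$ and $i$ so that the dependence on $r_i$ is real.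

\begin{proposition}\label{prop:dichotomy}
Let $X\in N$ be infinite. In $N$, either $\omega$ injects into $X$, or for some $q\in Q$ and some finite $C\subseteq A$ there is an injection $B_q\setminus C\to X$.
\end{proposition}

\begin{proof}
Let $\dot X\in\mathrm{HS}$ be a name of $X$ with support $e$ and rank $\beta$.

\emph{Case 1: every $x\in X$ is $e$-supported.} Each $x\in X$ has a name in $\mathrm{HS}$ of rank below $\beta$, so by Lemma~\ref{lem:def} it has a name in the set $S\in V$ of all names in $\mathrm{HS}$ of rank at most $\beta$ with support $e$. Using the Axiom of Choice in $V$, enumerate $S$ as $\langle\dot x_\alpha:\alpha<\theta\rangle$. Each member of the set $\{\langle\check\alpha,\dot x_\alpha\rangle^\bullet:\alpha<\theta\}$ is fixed by $\mathrm{fix}(e)$, so the function $\alpha\mapsto\dot x_\alpha^G$ is in $N$. Its range includes $X$, so $x\mapsto\min\{\alpha:\dot x_\alpha^G=x\}$ injects $X$ into $\theta$. Thus $X$ is well-orderable in $N$, and being infinite it admits an injection from $\omega$.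

\emph{Case 2: some $x\in X$ is not $e$-supported.} Take a chain $e=c_0\subset c_1\subset\dots\subset c_n$, each set having one more element than the previous one, with $x$ being $c_n$-supported. Let $l\ge1$ be least such that $x$ is $c_l$-supported, and write $c=c_{l-1}$ and $c_l=c\cup\{i\}$. Then $c\supseteq e$, $i\notin c$, and $x$ is $(c\cup\{i\})$-supported but not $c$-supported. Let $C=R_c$. Lemma~\ref{lem:subst} gives a $c$-supported function $F\in N$ on $A\setminus C$ with $F(r_i)=x$. Let
\[
W=\{s\in Q:F\text{ is constant on }B_s\setminus C\}.
\]
The set $W$ is defined in $N$ from $F$, $C$, $A$ and $Q$, so it is $c$-supported by Lemma~\ref{lem:def}.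

\emph{Step 1: no $s\in W$ satisfies $s\subseteq r_i$.} Otherwise $r_i\in B_s\setminus C$, and $x$ is the unique value of $F$ on $B_s\setminus C$. This defines $x$ from the $c$-supported sets $F,C,A,s$, so $x$ is $c$-supported, contrary to the choice of $c$.

\emph{Step 2: choice of $q$.} The sets $F$, $X$, $W$ are $c$-supported, and $N$ satisfies ``$F(r_i)\in X$, and no $s\in W$ satisfies $s\subseteq r_i$.'' By Lemma~\ref{lem:transfer} there is $q\in Q$ such that every $a\in B_q\setminus C$ has $F(a)\in X$ and contains no $s\in W$.

\emph{Step 3: $F$ is injective on $B_q\setminus C$.} Suppose $r_j\ne r_k$ are in $B_q\setminus C$ and $F(r_j)=F(r_k)$. By Lemma~\ref{lem:transfer} there are $s\subseteq r_j$ and $t\subseteq r_k$ in $Q$ such that $F(a)=F(a')$ for all distinct $a\in B_s\setminus C$ and $a'\in B_t\setminus C$. Given $a_0,a_1\in B_s\setminus C$, pick $a'$ in the infinite set $B_t\setminus C$ different from both; then $F(a_0)=F(a')=F(a_1)$. So $s\in W$ and $s\subseteq r_j$, contradicting Step~2.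

Thus $F\restriction(B_q\setminus C)\in N$ is an injection into $X$.
\end{proof}

\section{Proofs of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a),(b)}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Q$ satisfy (S0)--(S3), for instance $Q=2^{<\omega_1}$ with $\mu=\lambda=\omega_1$ (Example~\ref{ex:closed}), and let $N$ be the model of Section~\ref{sec:model}. By Lemma~\ref{lem:A}, $A$ is infinite, linearly ordered and Dedekind-finite in $N$. Let $X\in N$ be infinite. If $\omega$ injects into $X$ in $N$, Lemma~\ref{lem:tree} gives an AD family of size $2^{\aleph_0}>\aleph_0$. Otherwise Proposition~\ref{prop:dichotomy} and Lemma~\ref{lem:cones} give a pairwise disjoint family of infinite subsets of $X$ of size $\lambda$, and $|\lambda|>\aleph_0$ in $N$ by Lemma~\ref{lem:ordinals}. In both cases $X$ has an AD family of cardinality $>\aleph_0$.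
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Run the proof of Theorem~\ref{thm:main} with the poset of Example~\ref{ex:silver}. Then $A\subseteq2^\omega$, which we identify with a set of reals through the Cantor set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Use Example~\ref{ex:closed} with $\lambda=\mu$. By Lemma~\ref{lem:ordinals} and the ${<}\mu$-closure of $Q^n$,
\begin{equation}\label{eq:short}
\text{every function in $N$ from an ordinal below $\mu$ to the ordinals is in $V$.}
\end{equation}
We show by induction on $\alpha$ that $V_\alpha^N=V_\alpha^V$ whenever $|V_\alpha|^V<\mu$. The hypothesis passes down to smaller ordinals, so the cases $\alpha=0$ and $\alpha$ limit follow by taking unions. Let $\alpha=\gamma+1$. Then $V_\gamma^N=V_\gamma^V$, and there is a bijection $h\in V$ from an ordinal $\delta<\mu$ onto this set. If $Y\in N$ is a subset of it, the characteristic function of $h^{-1}[Y]$ is in $V$ by \eqref{eq:short}, so $Y\in V$. Since also $V\subseteq N$, the two models have the same subsets of $V_\gamma^V$. A well-ordering of $V_\alpha^V$ in $V$ is then a well-ordering of $V_\alpha^N$ in $N$.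

By \eqref{eq:short} with domain $\omega$, $P(\omega)^N=P(\omega)^V$. As $\mu>2^{\aleph_0}$ in $V$, there is an injection $P(\omega)^V\to\mu$ in $V$. So in $N$ the set $P(\omega)$, and with it $\mathbb R$, is well-orderable and $2^{\aleph_0}\le|\mu|$. By the proof of Theorem~\ref{thm:main}, in $N$ every infinite Dedekind-finite set has a pairwise disjoint family of infinite subsets of size $\mu$, and this family has a subfamily of size $2^{\aleph_0}$. All other infinite sets have AD families of size $2^{\aleph_0}$ by Lemma~\ref{lem:tree}. The set $A$ is infinite, linearly ordered and Dedekind-finite by Lemma~\ref{lem:A}.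
\end{proof}

\section{Least supports and linear orders}\label{sec:least}

Let $N$ be any model from Section~\ref{sec:model}. To prove Theorem~\ref{thm:more}(c) we code a set $y$ by the finite set of points of $A$ on which it depends and an ordinal that lists a name. This requires a canonical finite set, hence a least support, and then a way to recognize it inside $N$.

\begin{lemma}\label{lem:intersection}
If $y\in N$ is $c$-supported and $d$-supported, then $y$ is $b$-supported, where $b=c\cap d$. Consequently every $y\in N$ has a least finite support $s(y)\subseteq\omega$: $y$ is $e$-supported if and only if $e\supseteq s(y)$.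
\end{lemma}

\begin{proof}
We index tuples by the disjoint finite sets $c\setminus b$ and $d\setminus b$. Lemma~\ref{lem:subst} gives $b$-supported functions $F_c$ and $F_d$, defined on the injective tuples from $A\setminus R_b$ indexed by $c\setminus b$ and by $d\setminus b$ respectively, with
\[
F_c\bigl((r_k)_{k\in c\setminus b}\bigr)=y=F_d\bigl((r_k)_{k\in d\setminus b}\bigr).
\]
Apply Lemma~\ref{lem:transfer} to the equality of the left and right sides, with parameters $F_c,F_d$ and the distinct indices $k\in(c\cup d)\setminus b$. We obtain $q_k\subseteq r_k$ with the following property. Call an injective tuple $u=(u_k)$ from $A\setminus R_b$, indexed by $c\setminus b$ or by $d\setminus b$, \emph{matching} if $q_k\subseteq u_k$ for all $k$. If $u$ and $v$ are matching tuples indexed by $c\setminus b$ and $d\setminus b$ with no entry in common, then $F_c(u)=F_d(v)$.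

Let $u,u'$ be matching tuples indexed by $c\setminus b$. Since the cones $B_{q_k}$ are infinite, we can choose the entries of a matching tuple $v$ indexed by $d\setminus b$ one at a time, avoiding $R_b$, the entries of $u$ and $u'$, and the earlier entries. Then $F_c(u)=F_d(v)=F_c(u')$. So $F_c$ is constant on matching tuples, and since $(r_k)_{k\in c\setminus b}$ is matching, the constant value is $y$. This defines $y$ in $N$ from $F_c$, $A$, $R_b$ and $(q_k)_{k\in c\setminus b}\in V$, so $y$ is $b$-supported by Lemma~\ref{lem:def}.

Let $s(y)$ be a support of $y$ of least cardinality. If $y$ is $e$-supported, then it is $(s(y)\cap e)$-supported, and minimality gives $s(y)\subseteq e$. The converse holds since supersets of supports are supports.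
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $X\in N$ have a name in $\mathrm{HS}$ of rank $\beta$. For $y\in X$ let $E_y=R_{s(y)}$. The map $y\mapsto s(y)$ refers to the enumeration of $A$; we show that $y\mapsto E_y$ is nevertheless in $N$. The tool is a uniform version of Lemma~\ref{lem:subst}.

In $V$, for each $n<\omega$ enumerate as $\langle\dot y^n_\alpha:\alpha<\theta_n\rangle$ all names in $\mathrm{HS}$ of rank at most $\beta$ with support $\{0,\dots,n-1\}$, and let
\[
\dot H=\bigl\{\langle\langle\langle\dot r_{\pi0},\dots,\dot r_{\pi(n-1)}\rangle^\bullet,\check\alpha\rangle^\bullet,\pi\dot y^n_\alpha\rangle^\bullet:n<\omega,\ \alpha<\theta_n,\ \pi\in\mathrm{Sym}(\omega)\bigr\}^\bullet .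
\]
Every $\sigma\in\mathrm{Sym}(\omega)$ sends the member indexed by $(n,\alpha,\pi)$ to the one indexed by $(n,\alpha,\sigma\pi)$, so $\dot H\in\mathrm{HS}$ and $H=\dot H^G\in N$. The tuple $(r_{\pi0},\dots,r_{\pi(n-1)})$ determines $n$ and $\pi\restriction n$, hence $\pi\dot y^n_\alpha$ by \eqref{eq:move}. So $H$ is a function, and $H(u,\alpha)$ is defined for every injective $u\in A^n$ and $\alpha<\theta_n$.

For finite $E\subseteq A$ let $E^\uparrow$ be the increasing enumeration of $E$ in the lexicographic order. Let $y\in X$. We claim that
\begin{enumerate}
\item[(1)] if $y=H(E^\uparrow,\alpha)$ for some $\alpha$, then $E\supseteq E_y$;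
\item[(2)] $y=H(E_y^\uparrow,\alpha)$ for some $\alpha$.
\end{enumerate}
For (1), let $E=R_e$, $n=|e|$ and $E^\uparrow=(r_{\pi0},\dots,r_{\pi(n-1)})$. Then $y=(\pi\dot y^n_\alpha)^G$, and $\pi\dot y^n_\alpha$ has support $\pi[n]=e$ by \eqref{eq:move}; so $e\supseteq s(y)$. For (2), let $n=|s(y)|$ and choose $\pi$ with $E_y^\uparrow=(r_{\pi0},\dots,r_{\pi(n-1)})$, so that $\pi[n]=s(y)$. The set $y$ has a name in $\mathrm{HS}$ of rank below $\beta$, so by Lemma~\ref{lem:def} it has a name $\dot y\in\mathrm{HS}$ of rank at most $\beta$ with support $s(y)$. Then $\pi^{-1}\dot y$ has the same rank and support $\{0,\dots,n-1\}$, so it equals some $\dot y^n_\alpha$, and $H(E_y^\uparrow,\alpha)=(\pi\pi^{-1}\dot y)^G=y$.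

By (1) and (2), $E_y$ is the smallest finite $E\subseteq A$ such that $y=H(E^\uparrow,\alpha)$ for some $\alpha$. This is a definition in $N$ from $H$ and $A$. Hence
\[
y\longmapsto\bigl(E_y,\ \min\{\alpha:H(E_y^\uparrow,\alpha)=y\}\bigr)
\]
is a map $X\to[A]^{<\omega}\times\mathrm{Ord}$ in $N$, and it is injective because $y$ is recovered from its image $(E,\alpha)$ as $H(E^\uparrow,\alpha)$.

Order $[A]^{<\omega}$ first by cardinality and then lexicographically on increasing enumerations, and order $[A]^{<\omega}\times\mathrm{Ord}$ lexicographically. Pulling this linear order back along the injection orders $X$ linearly. If $\mathcal F\in N$ is a family of nonempty finite sets, order $\bigcup\mathcal F$ linearly and choose the least element of each member.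
\end{proof}

\section{The converse implication in ZFA}\label{sec:converse}

With atoms, $\mathbf L$ does not imply $\mathbf H$ either. Recall the basic Fraenkel model. Start from a model of ZFA with the Axiom of Choice and an infinite set $U$ of atoms. Every permutation $\pi$ of $U$ extends to all sets by $\pi x=\{\pi y:y\in x\}$. A finite $e\subseteq U$ is a \emph{support} of $x$ if $\pi x=x$ for all $\pi$ in the group $\mathrm{fix}(e)$ of permutations fixing $e$ pointwise. The class $M$ of all atoms and sets that hereditarily have finite supports is a model of ZFA, closed under every $\pi$.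

\begin{proposition}\label{prop:converse}
In $M$, $\mathbf L$ holds and $\mathbf H$ fails. So ZFA, if consistent, does not prove that $\mathbf L$ implies $\mathbf H$.
\end{proposition}

\begin{proof}
Let $Y\subseteq U$ be in $M$ with support $e$. If $Y$ contains an atom $a\notin e$, then for every atom $a'\notin e$ the transposition $(a\ a')$ lies in $\mathrm{fix}(e)$, so $a'\in Y$. Thus $Y\subseteq e$ or $Y\supseteq U\setminus e$. So $U$ is amorphous in $M$, its AD families have at most one member, and $\mathbf H$ fails.

Let $(X,<)\in M$ be a linear order with support $e$. We claim that $\mathrm{fix}(e)$ fixes every $x\in X$. Suppose $\pi x\ne x$ with $\pi\in\mathrm{fix}(e)$, and let $s$ be a support of $x$. Let $\pi'$ be a permutation that agrees with $\pi$ on $s\cup e$ and moves only finitely many atoms. Then $\pi^{-1}\pi'\in\mathrm{fix}(s)$, so $\pi'x=\pi x\ne x$. The permutation $\pi'$ is a product of transpositions of atoms outside $e$, so one such transposition $\tau\in\mathrm{fix}(e)$ has $\tau x\ne x$. Now $\tau$ maps $X$ to $X$ and preserves $<$, and $\tau\tau x=x$. So $x<\tau x$ implies $\tau x<x$, and $\tau x<x$ implies $x<\tau x$. Both are impossible,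 which proves the claim.

Take a well-ordering of $X$ in the ground model. It is a set of pairs of elements of $X$, each fixed by $\mathrm{fix}(e)$, so it has support $e$ and belongs to $M$. Hence every linearly ordered set in $M$ is well-orderable in $M$, and it is finite if it is Dedekind-finite.
\end{proof}

We make no claim about ZF for this direction.

\begin{thebibliography}{9}

\bibitem{AD}
\emph{On the existence of almost disjoint and MAD families without AC},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/113031}.

\bibitem{JechAC}
Jech, \emph{The Axiom of Choice}.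

\bibitem{JechST}
Jech, \emph{Set Theory}, 3rd ed.

\end{thebibliography}
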